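
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Homogeneous contractions of class $C_{11}$\\ with non-constant characteristic function}


\begin{abstract}
A contraction is homogeneous if it is unitarily equivalent to its image under every M\"obius automorphism of the disc. A completely non-unitary contraction with constant Sz.-Nagy--Foias characteristic function is homogeneous. K\'erchy asked whether, within the class $C_{11}$, every homogeneous contraction arises in this way. We show that the answer is negative. The counterexamples are irreducible and similar to unitary operators, and their characteristic functions are given explicitly as $M_wKM_w^{-1}$ with $K$ diagonal and $M_w$ a multiplication operator on $L^2(\mathbb T)$. We extend the construction to a four-parameter family, with exact norms and a classification up to unitary equivalence. The family contains every $C_{11}$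 contraction with non-constant characteristic function whose associated representations of the universal cover of the M\"obius group are irreducible. In the opposite direction, the characteristic function of a homogeneous completely non-unitary contraction must be constant when the singular values of its value at $0$ can be peeled off from the top, in particular when this value is compact.
\end{abstract}

\section{The question}

Let $\mathbb D$ be the open unit disc, $\bar{\mathbb D}$ its closure and $\mathbb T$ the unit circle. The M\"obius group $\text{M\"ob}$ consists of the automorphisms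
\[
\varphi_{\alpha,\beta}(z)=\alpha\,\frac{z-\beta}{1-\bar\beta z},\qquad \alpha\in\mathbb T,\ \beta\in\mathbb D ,
\]
of $\mathbb D$; it acts transitively on $\mathbb D$. Hilbert spaces are complex and separable, operators are bounded. An operator $T$ is \emph{homogeneous} if its spectrum lies in $\bar{\mathbb D}$ and $\varphi(T)$ is unitarily equivalent to $T$ for every $\varphi\in\text{M\"ob}$. It is \emph{irreducible} if it is not the direct sum of two operators on nonzero spaces.

A contraction $T$ is \emph{completely non-unitary} (cnu) if it has no nonzero reducing subspace on which it is unitary. A cnu contraction $T$ is \emph{of class $C_{11}$} if $\lim_n\|T^nx\|\ne0$ and $\lim_n\|T^{*n}x\|\neq0$ for every $x\ne0$. Put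
\[
D_T=(I-T^*T)^{1/2},\qquad D_{T^*}=(I-TT^*)^{1/2},
\]
and let $\mathcal D_T,\mathcal D_{T^*}$ be the closures of the ranges of these two operators. The \emph{characteristic function} of $T$ is the analytic function
\[
\theta_T(z)=\bigl[-T+zD_{T^*}(I-zT^*)^{-1}D_T\bigr]\big|_{\mathcal D_T}:\ \mathcal D_T\to\mathcal D_{T^*},\qquad z\in\mathbb D .
\]
Two operator-valued functions $\Theta_1,\Theta_2$ on $\mathbb D$ \emph{coincide} if $\Theta_2(w)=U\,\Theta_1(w)\,U'$ for all $w$, with unitaries $U,U'$ between the respective spaces that do not depend on $w$. Up to coincidence $\theta_T$ is a complete unitary invariant of a cnu contraction, and passing from $T$ to $\varphi(T)$ amounts to composing $\theta_T$ with $\varphi^{-1}$ (precise statements are recalled in Section~\ref{sec:dictionary}). So a cnu contraction $T$ is homogeneous if and only if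
\begin{equation}\label{eq:hom}
\theta_T\circ\psi \ \text{ coincides with }\ \theta_T\quad\text{for every }\psi\in\text{M\"ob}.
\end{equation}

In particular, every cnu contraction with a constant characteristic function is homogeneous. The basic example is the bilateral weighted shift $B(c)$ with one weight $c\in(0,1)$ and all others equal to $1$, that is, $B(c)e_0=ce_1$ and $B(c)e_n=e_{n+1}$ for $n\neq0$, where $(e_n)_{n\in\mathbb Z}$ is an orthonormal basis. (It is cnu; this is checked in the proof of Theorem~\ref{thm:C}.) Here $\mathcal D_{B(c)}=\mathbb Ce_0$, $\mathcal D_{B(c)^*}=\mathbb Ce_1$, and $B(c)^{*k}e_0=e_{-k}$ is annihilated by $D_{B(c)^*}$ for all $k\ge0$, so that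
\begin{equation}\label{eq:Bc}
\theta_{B(c)}(z)e_0=-c\,e_1\qquad(z\in\mathbb D).
\end{equation}

\medskip
\noindent\textbf{Question} (K\'erchy; see \cite{survey}). \emph{Does every homogeneous contraction of class $C_{11}$ have a constant characteristic function?}
\medskip

One is tempted to guess yes. If $\dim\mathcal D_T=\dim\mathcal D_{T^*}=1$, then $\theta_T$ is a scalar function and \eqref{eq:hom} implies $|\theta_T\circ\psi|=|\theta_T|$ for all $\psi$; by transitivity $|\theta_T|$ is constant, and by the maximum principle so is $\theta_T$. In general, \eqref{eq:hom} and transitivity imply that each $\theta_T(w)$ equals $\theta_T(0)$ up to unitary factors on the left and on the right. All ``singular values'' of $\theta_T(w)$ are thus independent of $w$, and one may hope that an analytic function with this property is constant. Theorem~\ref{thm:C} confirms the hope whenever these singular values can be removed successively, each time starting from a largest one, for instance if $\theta_T(0)$ is compact. But in infinite dimensions the norm need not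 be attained, and then the answer can change.

Write $e_n(u)=u^n$ on $\mathbb T$. All powers $(1-x)^\kappa$ with $|x|<1$, and their boundary values, are taken with the principal logarithm.

\begin{theorem}\label{thm:A}
Let $t\in\mathbb R\setminus\{0\}$ and $s\in(0,1]$. On $L^2(\mathbb T)$ let $Ke_n=k_ne_n$, where
\begin{equation}\label{eq:recA}
\frac{k_{n+1}}{k_n}=1-\frac{it}{n+\frac12}\qquad(n\in\mathbb Z)
\end{equation}
and $k_0>0$ is normalized by $\sup_n|k_n|=s$. Let $M_w$ be multiplication by $(1-w\bar u)^{it}$ and put
\[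
\Theta(w)=M_wKM_w^{-1},\qquad w\in\mathbb D .
\]
Then $\|\Theta(w)\|=s$ and $\|\Theta(w)^{-1}\|=s^{-1}\cosh\pi t$ for all $w\in\mathbb D$, and $\Theta$ coincides with the characteristic function of an irreducible homogeneous contraction $T$ of class $C_{11}$ which is similar to a unitary operator and whose characteristic function is not constant.
\end{theorem}

Hence \emph{the answer to K\'erchy's question is negative}.

The paper is organized as follows. Section~\ref{sec:dictionary} translates the required properties of $T$ into properties of $\Theta$. Section~\ref{sec:positive} contains the positive result, Theorem~\ref{thm:C}; it shows where a counterexample has to be sought. Section~\ref{sec:search} finds the example by a first-order computation, and Sections~\ref{sec:intertwining} and~\ref{sec:proofA} make it rigorous. Section~\ref{sec:family} constructs the four-parameter family (Theorem~\ref{thm:B}), and Section~\ref{sec:irreducible} shows that it contains all non-constant solutions for which the unitaries implementing \eqref{eq:hom} come from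 irreducible representations (Theorem~\ref{thm:D}).

\section{From covariant functions to operators}\label{sec:dictionary}

An analytic function $\Theta:\mathbb D\to\mathcal B(\mathcal E,\mathcal F)$ is \emph{purely contractive} if $\|\Theta(w)\|\le1$ for all $w$ and $\|\Theta(0)x\|<\|x\|$ for all $x\neq0$. A bounded one is \emph{outer} if $\Theta H^2(\mathcal E)$ is dense in $H^2(\mathcal F)$, where $H^2(\mathcal E)$ is the $\mathcal E$-valued Hardy space of the disc. Put $\tilde\Theta(w)=\Theta(\bar w)^*$. We use the following facts from \cite{NF}.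
\begin{itemize}
\item[(F1)] \cite[Thm.~VI.3.1]{NF} A purely contractive analytic function coincides with the characteristic function of a cnu contraction, on a separable space if $\mathcal E$ and $\mathcal F$ are separable.
\item[(F2)] \cite[Thm.~VI.3.4]{NF} Cnu contractions are unitarily equivalent if and only if their characteristic functions coincide.
\item[(F3)] \cite[\S VI.1.3]{NF} For $\varphi\in\text{M\"ob}$, $\theta_{\varphi(T)}$ coincides with $\theta_T\circ\varphi^{-1}$.
\item[(F4)] \cite[Prop.~VI.3.5]{NF} A cnu contraction $T$ is of class $C_{11}$ if and only if $\theta_T$ and $\tilde\theta_T$ are both outer.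
\item[(F5)] \cite[\S IX.1]{NF} A contraction $T$ is similar to a unitary operator if and only if $\theta_T(w)$ is invertible for all $w\in\mathbb D$ and $\sup_w\|\theta_T(w)^{-1}\|<\infty$.
\end{itemize}
If $T$ is cnu, so is $\varphi(T)$: the two operators have the same reducing subspaces, and $\varphi^{-1}$ of a unitary is unitary. Moreover the spectrum of a contraction lies in $\bar{\mathbb D}$. Thus (F2) and (F3) give the criterion \eqref{eq:hom}.

\begin{lemma}\label{lem:outer}
\textup{(i)} If $T$ is of class $C_{11}$, then $\theta_T(0)$ is injective with dense range.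
\textup{(ii)} If $C$ is an injective contraction with dense range, then the constant functions $C$ and $C^*$ are outer.
\end{lemma}

\begin{proof}
(i) Evaluation at $0$ maps $H^2(\mathcal D_{T^*})$ continuously onto $\mathcal D_{T^*}$ and maps $\theta_TH^2(\mathcal D_T)$ onto $\theta_T(0)\mathcal D_T$. Since $\theta_T$ is outer by (F4), $\theta_T(0)$ has dense range. The same argument for $\tilde\theta_T$ shows that $\theta_T(0)^*$ has dense range, that is, $\theta_T(0)$ is injective.
(ii) Let $C:\mathcal E\to\mathcal F$. Then $CH^2(\mathcal E)$ contains the polynomials with coefficients in the dense subspace $C\mathcal E$ of $\mathcal F$; these are dense in $H^2(\mathcal F)$. The operator $C^*$ is again injective with dense range.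
\end{proof}

The next proposition lists what has to be arranged in order to obtain operators as in Theorem~\ref{thm:A}. It will be applied twice. Covariance carries all norm information from $w=0$ to every $w$, and the first-order term of $\Theta$ excludes constancy and reducibility.

\begin{proposition}\label{prop:criterion}
Let $(e_n)_{n\in\mathbb Z}$ and $(e_n')_{n\in\mathbb Z}$ be orthogonal bases of Hilbert spaces $\mathcal E$ and $\mathcal F$, and let $\Theta:\mathbb D\to\mathcal B(\mathcal E,\mathcal F)$ be analytic with the following properties.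
\begin{itemize}
\item[(a)] For each $\psi\in\text{\rm M\"ob}$ there are unitaries $W_\psi$ on $\mathcal E$ and $V_\psi$ on $\mathcal F$ with $V_\psi\Theta(\psi(w))=\Theta(w)W_\psi$ for all $w\in\mathbb D$.
\item[(b)] $\Theta(0)e_n=k_ne'_n$ with $k_n\ne0$, and the singular values $s_n=|k_n|\,\|e_n'\|/\|e_n\|$ form a strictly monotone sequence with finite positive limits at $\pm\infty$.
\item[(c)] $\Theta'(0)e_n$ is a nonzero multiple of $e'_{n-1}$ for every $n$.
\end{itemize}
Put $s=\sup_ns_n$. Then $\|\Theta(w)\|=s$, and $\Theta(w)$ is invertible with $\|\Theta(w)^{-1}\|=1/\inf_ns_n$, for all $w\in\mathbb D$. The function $\Theta$ is purely contractive if and only if $s\le1$. In this case it coincides with the characteristic function of an irreducible homogeneous contraction of class $C_{11}$, similar to a unitary operator, whose characteristic function is not constant.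
\end{proposition}

\begin{proof}
By (b), $\Theta(0)$ is invertible, $\|\Theta(0)\|=s$ and $\|\Theta(0)^{-1}\|=1/\inf_ns_n$. Given $w$, choose $\psi$ with $\psi(0)=w$. By (a), $\Theta(w)=V_\psi^{-1}\Theta(0)W_\psi$, so the norm statements hold at $w$.

A strictly monotone two-sided sequence does not attain its supremum, so $s_n<s$ for all $n$ and $\|\Theta(0)x\|<s\|x\|$ for $x\ne0$. Hence $s\le1$ implies pure contractivity; the converse is clear from $\|\Theta(0)\|=s$.

Let $s\le1$, and let $T$ be the cnu contraction given by (F1). By (a), $\Theta\circ\psi=V_\psi^{-1}\Theta W_\psi$ coincides with $\Theta$, so $T$ is homogeneous by \eqref{eq:hom}. The inverse $\Theta(w)^{-1}$ is analytic and bounded in $w$, hence $\Theta H^2(\mathcal E)=H^2(\mathcal F)$, and likewise $\tilde\Theta H^2(\mathcal F)=H^2(\mathcal E)$. By (F4), $T$ is of class $C_{11}$; by (F5), it is similar to a unitary. By (c), $\Theta$ is not constant.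

Suppose $T=T_1\oplus T_2$ on nonzero spaces. Then $\theta_T=\theta_{T_1}\oplus\theta_{T_2}$ along $\mathcal D_T=\mathcal D_{T_1}\oplus\mathcal D_{T_2}$ and $\mathcal D_{T^*}=\mathcal D_{T_1^*}\oplus\mathcal D_{T_2^*}$. Transporting the projections onto the first summands to $\mathcal E$ and $\mathcal F$, we get orthogonal projections $Q$ on $\mathcal E$ and $P$ on $\mathcal F$ with $P\Theta(w)=\Theta(w)Q$ for all $w$. With $K=\Theta(0)$ we have
\[
K^*KQ=K^*PK=(PK)^*K=(KQ)^*K=QK^*K .
\]
The operator $K^*K$ has the simple eigenvalues $s_n^2$ with eigenvectors $e_n$, so $Qe_n=q_ne_n$ with $q_n\in\{0,1\}$, and $PK=KQ$ gives $Pe_n'=q_ne'_n$. Comparing the coefficients of $w$ in $P\Theta=\Theta Q$ and applying both sides to $e_n$, we obtain $q_{n-1}=q_n$ from (c). So $P,Q$ are both zero or both the identity, and for one $i$ both defect spaces of $T_i$ vanish. Then $T_i$ is unitary, which contradicts the fact that $T$ is cnu.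
\end{proof}

\section{Where the characteristic function must be constant}\label{sec:positive}

\begin{theorem}\label{thm:C}
Let $T$ be a homogeneous cnu contraction. Suppose that $|\theta_T(0)|$ (that is, $|T|$ restricted to $\mathcal D_T$) is diagonalizable and that every nonempty set of its eigenvalues has a largest element. Then $\theta_T$ is constant. In particular, this holds if $T|_{\mathcal D_T}$ is compact, for example if $\dim\mathcal D_T<\infty$.

Moreover, the homogeneous $C_{11}$ contractions with $T|_{\mathcal D_T}$ compact are, up to unitary equivalence, exactly the direct sums $\bigoplus_jB(c_j)$ with $c_j\in(0,1)$, where $(c_j)$ is finite or $c_j\to0$.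
\end{theorem}

The idea is to apply the maximum principle to the vectors on which $\theta_T(w)$ attains its norm, split these vectors off, and continue. The hypothesis on the eigenvalues says precisely that this process, continued transfinitely if necessary, never gets stuck.

\begin{proof}
Write $\theta=\theta_T$, let $\Lambda$ be the set of eigenvalues of $|\theta(0)|$, and let $N_\sigma(w)=\ker(\theta(w)^*\theta(w)-\sigma^2)$ for $\sigma\in\Lambda$. By \eqref{eq:hom} and transitivity, $\theta(w)=U\theta(0)U'$ with unitaries depending on $w$. Hence $|\theta(w)|$ is unitarily equivalent to $|\theta(0)|$: it is diagonalizable with the same set $\Lambda$ of eigenvalues.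

\emph{Claim. For each $\sigma\in\Lambda$, $N_\sigma(w)=N_\sigma(0)$ for all $w$, and $\theta(w)|_{N_\sigma(0)}$ does not depend on $w$.}

Suppose not, and let $\sigma$ be the largest eigenvalue for which the claim fails. Then
\[
N=\bigoplus_{\sigma'>\sigma}N_{\sigma'}(w)
\]
does not depend on $w$. For each $w$, the space $N^\perp$ is the closed span of the $N_{\sigma'}(w)$ with $\sigma'\le\sigma$; it reduces $\theta(w)^*\theta(w)$, and $\|\theta(w)x\|\le\sigma\|x\|$ for $x\in N^\perp$. Fix $w_0\in\mathbb D$ and $x\in N_\sigma(w_0)\subset N^\perp$. The holomorphic function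
\[
w\mapsto\langle\theta(w)x,\theta(w_0)x\rangle
\]
is bounded in modulus by $\sigma^2\|x\|^2$ and takes this value at $w_0$, so it is constant. Therefore
\[
\|\theta(w)x-\theta(w_0)x\|^2\le 2\sigma^2\|x\|^2-2\sigma^2\|x\|^2=0 ,
\]
that is, $\theta(w)x=\theta(w_0)x$ for all $w$. In particular $\|\theta(w)x\|=\sigma\|x\|$. Since $\theta(w)^*\theta(w)\le\sigma^2$ on its reducing subspace $N^\perp$, this forces $x\in N_\sigma(w)$. So $N_\sigma(w_0)\subset N_\sigma(w)$ for all $w_0,w$, and the claim holds for $\sigma$ after all. This contradiction proves the claim.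

As the spaces $N_\sigma(0)$ span a dense subspace of $\mathcal D_T$, $\theta$ is constant. If $\theta(0)=-T|_{\mathcal D_T}$ is compact, then $|\theta(0)|$ is diagonalizable and its nonzero eigenvalues accumulate at most at $0$, so every nonempty set of eigenvalues has a largest element.

\emph{The last statement.} Let $T$ be a homogeneous $C_{11}$ contraction with $\theta(0)$ compact. Then $\theta\equiv\theta(0)$ is injective with dense range by Lemma~\ref{lem:outer}(i), so its polar decomposition has a unitary factor and $\theta$ coincides with $|\theta(0)|=\operatorname{diag}(c_j)$. Here $c_j>0$ by injectivity, and $c_j\to0$ if there are infinitely many. Also $c_j<1$: if $x\in\mathcal D_T$ and $\|Tx\|=\|x\|$, then $D_Tx=0$, so $x=0$ because $D_T$ is injective on the closure of its range.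

Now consider $S=\bigoplus_jB(c_j)$ with any $c_j\in(0,1)$, where $(c_j)$ is finite or $c_j\to0$. By \eqref{eq:Bc}, $\theta_S$ is the constant $\operatorname{diag}(-c_j)$ from $\bigoplus_j\mathbb Ce_0$ to $\bigoplus_j\mathbb Ce_1$, which coincides with $\operatorname{diag}(c_j)$. The operator $S$ is cnu: if $x$ lies in a reducing subspace on which $S$ is unitary, then $D_SS^nx=0$ and $D_{S^*}S^{*n}x=0$ for $n\ge0$. So the $j$-th component of $x$ is orthogonal to $B(c_j)^{*n}e_0=e_{-n}$ and to $B(c_j)^ne_1=e_{n+1}$ for all $n\geq0$, and $x=0$.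

If the $c_j$ are those found for $T$, then $T$ is unitarily equivalent to $S$ by (F2). Conversely, every such $S$ is cnu with constant characteristic function, hence homogeneous. It is of class $C_{11}$ by Lemma~\ref{lem:outer}(ii) and (F4), and $S|_{\mathcal D_S}$ is compact since $(c_j)$ is finite or $c_j\to 0$.
\end{proof}

The condition on the eigenvalues cannot be dropped: in Theorem~\ref{thm:A} the operator $|\Theta(0)|$ is diagonal with simple eigenvalues $|k_n|$ that strictly increase with $n\in\mathbb Z$, so there is no largest one to begin with.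

\section{Searching for the example to first order}\label{sec:search}

For $\psi=\varphi_{\alpha,\beta}$ we write throughout
\[
r=|\beta|^2,\qquad p(u)=1-\bar\beta u,\qquad \bar p(u)=1-\beta\bar u\quad(u\in\mathbb T),
\]
so that $\beta=\psi^{-1}(0)$. The values of $p$ lie in the right half-plane and the principal logarithms of $p$ and $\bar p$ are conjugate; thus $p^{\kappa}\,\bar p^{\,\kappa}=|p|^{2\kappa}$ for $\kappa\in\mathbb C$. On $\mathbb T$ we have $|\psi'|=(1-r)|p|^{-2}$. For $\lambda,\mu\in\mathbb C$ define on $C^\infty(\mathbb T)$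
\[
R_{\lambda,\mu}(\psi)f=(1-r)^{(\lambda+\mu)/2}\,p^{-\lambda}\,\bar p^{\,-\mu}\,(f\circ\psi).
\]
Since $\psi(u)=\alpha u\,\bar p(u)/p(u)$ on $\mathbb T$,
\begin{equation}\label{eq:Ren}
R_{\lambda,\mu}(\psi)e_n=\alpha^n(1-r)^{(\lambda+\mu)/2}\,u^n\,p^{-(n+\lambda)}\,\bar p^{\,-(\mu-n)} ,
\end{equation}
and for $\alpha=1$, to first order in $\beta$ and $\bar\beta$,
\begin{equation}\label{eq:first}
R_{\lambda,\mu}(\varphi_{1,\beta})e_n=e_n+\bar\beta\,(n+\lambda)\,e_{n+1}+\beta\,(\mu-n)\,e_{n-1}+O(|\beta|^2),
\end{equation}
where the error estimate holds in $C^\infty(\mathbb T)$ for each fixed $n$.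

The most accessible unitaries attached to $\psi$ are weighted composition operators on $L^2(\mathbb T)$. Let
\begin{equation}\label{eq:WV}
W_\psi f=|\psi'|^{1/2}\,f\circ\psi=R_{\frac12,\frac12}(\psi)f,\qquad V_\psi f=|\psi'|^{1/2-it}\,f\circ\psi=R_{\frac12-it,\frac12-it}(\psi)f ;
\end{equation}
they are unitary by the change of variables $u\mapsto\psi(u)$. Let us look for an analytic $\Theta(w)=K+w\Theta_1+\cdots$ with
\begin{equation}\label{eq:cov}
V_\psi\,\Theta(\psi(w))=\Theta(w)\,W_\psi\qquad(\psi\in\text{M\"ob},\ w\in\mathbb D).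
\end{equation}
For a rotation $\psi(u)=\alpha u$ both $W_\psi$ and $V_\psi$ are $f\mapsto f(\alpha\,\cdot)$. So, by \eqref{eq:cov} with $w=0$, $K$ commutes with rotations and is diagonal, $Ke_n=k_ne_n$. Now let $\psi=\varphi_{1,\beta}$, for which $\psi(0)=-\beta$, and take $w=0$ in \eqref{eq:cov}:
\[
V_\psi\,\Theta(-\beta)=K\,W_\psi .
\]
Apply both sides to $e_n$ and use \eqref{eq:first}. Because $\Theta$ is \emph{holomorphic}, $\Theta(-\beta)=K-\beta\Theta_1+\cdots$ contributes nothing to the coefficient of $\bar\beta$ beyond $K$ itself, and this coefficient gives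
\begin{equation}\label{eq:CR}
k_n\bigl(n+\tfrac12-it\bigr)=k_{n+1}\bigl(n+\tfrac12\bigr),
\end{equation}
which is the recursion \eqref{eq:recA}. The coefficient of $\beta$ gives $k_n(\frac12-it-n)e_{n-1}-\Theta_1e_n=k_{n-1}(\frac12-n)e_{n-1}$. Inserting $(n-\frac12)k_n=(n-\frac12-it)k_{n-1}$, we find
\begin{equation}\label{eq:Theta1}
\Theta_1e_n=-it\,(k_n-k_{n-1})\,e_{n-1}.
\end{equation}
For $t=0$ the sequence $k_n$ is constant and $\Theta_1=0$. For $t\neq0$ and $K\ne0$, however, $|k_{n+1}/k_n|^2=1+t^2/(n+\frac12)^2$, so $|k_n|$ is strictly increasing and bounded, just as an example outside the scope of Theorem~\ref{thm:C} would have it, and $\Theta_1\neq0$.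

It remains to see that this first-order solution is the beginning of an honest one. Formula \eqref{eq:Theta1} says that $\Theta_1$ is the coefficient of $w$ in
\[
M_wKM_w^{-1},\qquad M_w=\text{multiplication by }(1-w\bar u)^{it}=1-it\,w\,\bar u+O(w^2),
\]
which suggests trying $\Theta(w)=M_wKM_w^{-1}$. We shall see in Section~\ref{sec:proofA} that \eqref{eq:cov} then reduces to the single relation
\begin{equation}\label{eq:KMW}
K\,M_\beta^{-1}W_\psi=M_\beta^{-1}V_\psi\,K .
\end{equation}
Here $M_\beta$ is multiplication by $\bar p^{\,it}$, so the multipliers of $M_\beta^{-1}W_\psi$ and $M_\beta^{-1}V_\psi$ are $(1-r)^{1/2}p^{-1/2}\bar p^{\,-1/2-it}$ and $(1-r)^{1/2-it}p^{-1/2+it}\bar p^{\,-1/2}$. Comparing them with the definition of $R_{\lambda,\mu}$, we see that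
\begin{equation}\label{eq:twist}
R_{\frac12,\frac12+it}(\psi)=(1-r)^{it/2}M_\beta^{-1}W_\psi,\qquad R_{\frac12-it,\frac12}(\psi)=(1-r)^{it/2}M_\beta^{-1}V_\psi .
\end{equation}
So \eqref{eq:KMW} asks that $K$ intertwine $R_{\lambda,\mu}$ with $R_{1-\mu,1-\lambda}$ for $\lambda=\frac12$, $\mu=\frac12+it$. For such a pair, \eqref{eq:first} yields two first-order conditions,
\[
k_{n+1}(n+\lambda)=k_n(n+1-\mu),\qquad k_{n-1}(\mu-n)=k_n(1-\lambda-n),
\]
and the second is the first with $n$ replaced by $n-1$. So for the twisted operators both conditions are the one recursion \eqref{eq:CR}. The lemma of the next section says that this recursion suffices to all orders.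

\section{The intertwining lemma}\label{sec:intertwining}

Write $(x)_j=x(x+1)\cdots(x+j-1)$. We use the hypergeometric series
\[
{}_2F_1(a,b;c;r)=\sum_{j\ge0}\frac{(a)_j(b)_j}{(c)_j\,j!}\,r^j\qquad(|r|<1,\ c\ne0,-1,-2,\dots)
\]
and Euler's transformation ${}_2F_1(a,b;c;r)=(1-r)^{c-a-b}{}_2F_1(c-a,c-b;c;r)$.

\begin{lemma}\label{lem:intertwine}
Let $\lambda,\mu\in\mathbb C\setminus\mathbb Z$, let $k_n\ne0$ satisfy
\begin{equation}\label{eq:rec}
\frac{k_{n+1}}{k_n}=\frac{n+1-\mu}{n+\lambda}\qquad(n\in\mathbb Z),
\end{equation}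
and let $Ke_n=k_ne_n$. Then $K\,R_{\lambda,\mu}(\psi)=R_{1-\mu,1-\lambda}(\psi)\,K$ on $C^\infty(\mathbb T)$ for all $\psi\in\text{\rm M\"ob}$.
\end{lemma}

The assumption $\lambda,\mu\notin\mathbb Z$ ensures that neither the denominators nor the numerators in \eqref{eq:rec} vanish.

\begin{proof}
Since $k_{n+1}/k_n=1+O(1/|n|)$, the $k_n$ grow at most polynomially, so $K$ is continuous on $C^\infty(\mathbb T)$. So are the operators $R_{\lambda,\mu}(\psi)$, and Fourier series converge in $C^\infty(\mathbb T)$. Hence it suffices to compare the $m$-th Fourier coefficients of both sides applied to $e_n$.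

\emph{Case $m=n+\ell$, $\ell\ge0$.} We expand \eqref{eq:Ren} with $p^{-x}=\sum_j\frac{(x)_j}{j!}\bar\beta^ju^j$ and $\bar p^{\,-y}=\sum_j\frac{(y)_j}{j!}\beta^ju^{-j}$. Since $(n+\lambda)_{j+\ell}=(n+\lambda)_\ell(m+\lambda)_j$ and $(j+\ell)!=\ell!\,(\ell+1)_j$, the $m$-th coefficient of $R_{\lambda,\mu}(\psi)e_n$ is
\begin{align}
&\alpha^n(1-r)^{\frac{\lambda+\mu}2}\,\bar\beta^\ell\sum_{j\ge0}\frac{(n+\lambda)_{j+\ell}\,(\mu-n)_j}{(j+\ell)!\,j!}\,r^j\notag\\
&\qquad=\alpha^n(1-r)^{\frac{\lambda+\mu}2}\,\bar\beta^\ell\,\frac{(n+\lambda)_\ell}{\ell!}\;{}_2F_1(\mu-n,\,m+\lambda;\,\ell+1;\,r)\label{eq:coef}\\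
&\qquad=\alpha^n(1-r)^{1-\frac{\lambda+\mu}2}\,\bar\beta^\ell\,\frac{(n+\lambda)_\ell}{\ell!}\;{}_2F_1(m+1-\mu,\,1-\lambda-n;\,\ell+1;\,r).\label{eq:coefE}
\end{align}
In the last step we used Euler's transformation; with $m=n+\ell$, the exponent $c-a-b$ is $1-\lambda-\mu$, and $c-a=m+1-\mu$, $c-b=1-\lambda-n$. Now replace $(\lambda,\mu)$ by $(1-\mu,1-\lambda)$ in \eqref{eq:coef}: the $m$-th coefficient of $R_{1-\mu,1-\lambda}(\psi)e_n$ is \eqref{eq:coefE} with $(n+\lambda)_\ell$ replaced by $(n+1-\mu)_\ell$, all other factors being the same. So it suffices that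
\[
k_m\,(n+\lambda)_\ell=k_n\,(n+1-\mu)_\ell ,
\]
which is the $\ell$-fold iterate of \eqref{eq:rec}.

\emph{Case $m<n$.} We reduce this case to the first by reflection. Let $(Jf)(u)=f(\bar u)$, so that $Je_n=e_{-n}$. Since $\overline{\varphi_{\alpha,\beta}(\bar u)}=\varphi_{\bar\alpha,\bar\beta}(u)$ on $\mathbb T$, we have
\[
J\,R_{\lambda,\mu}(\varphi_{\alpha,\beta})\,J=R_{\mu,\lambda}(\varphi_{\bar\alpha,\bar\beta}),\qquad
J\,R_{1-\mu,1-\lambda}(\varphi_{\alpha,\beta})\,J=R_{1-\lambda,1-\mu}(\varphi_{\bar\alpha,\bar\beta}).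
\]
Moreover $JKJ$ is diagonal with entries $k'_n=k_{-n}$, and by \eqref{eq:rec}
\[
\frac{k'_{n+1}}{k'_n}=\frac{k_{-n-1}}{k_{-n}}=\frac{-n-1+\lambda}{-n-\mu}=\frac{n+1-\lambda}{n+\mu},
\]
which is \eqref{eq:rec} for the pair $(\mu,\lambda)$. The coefficients to be compared for $(\lambda,\mu)$ and $\varphi_{\alpha,\beta}$ at the position $(m,n)$ are those for $(\mu,\lambda)$ and $\varphi_{\bar\alpha,\bar\beta}$ at $(-m,-n)$, and $-m>-n$ is covered by the first case.
\end{proof}

The second ingredient is an identity for the multipliers $(1-w\bar u)^\kappa$. It relates the twist at $\psi(w)$ to the twists at $w$ and at $\beta$, and thereby reduces covariance at an arbitrary point $w$ to the relation \eqref{eq:KMW}.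

\begin{lemma}\label{lem:cocycle}
Let $\kappa\in\mathbb C$, $w\in\mathbb D$, $u\in\mathbb T$ and $\psi=\varphi_{\alpha,\beta}$. Then
\begin{equation}\label{eq:cocycle}
\bigl(1-\psi(w)\overline{\psi(u)}\bigr)^\kappa=q(w)\,(1-w\bar u)^\kappa\,(1-\beta\bar u)^{-\kappa},\qquad q(w)=(1-r)^\kappa(1-\bar\beta w)^{-\kappa}.
\end{equation}
\end{lemma}

\begin{proof}
For $\kappa=1$ this is the identity $(1-\bar\beta w)(1-\beta\bar u)-(w-\beta)(\bar u-\bar\beta)=(1-r)(1-w\bar u)$, which follows by expanding. Hence, for fixed $\alpha$ and $u$, the two functions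
\[
\log\bigl(1-\psi(w)\overline{\psi(u)}\bigr)\quad\text{and}\quad \log(1-r)-\log(1-\bar\beta w)+\log(1-w\bar u)-\log(1-\beta\bar u)
\]
differ by an element of $2\pi i\mathbb Z$. Both are continuous in $(w,\beta)\in\mathbb D\times\mathbb D$, and they agree for $\beta=0$, where $\psi(w)\overline{\psi(u)}=w\bar u$. So they are equal; multiply by $\kappa$ and exponentiate.
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:proofA}

The functions $(1-w\bar u)^{\pm it}$ are power series in $w\bar u$ that converge in $L^\infty(\mathbb T)$ for $|w|<1$. So $M_w^{\pm1}$ are analytic in $w$ in operator norm, and $\Theta$ is analytic once $K$ is bounded, which is part of (b) below. We check the hypotheses of Proposition~\ref{prop:criterion} with $e_n'=e_n$ and $W_\psi,V_\psi$ as in \eqref{eq:WV}.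

\emph{(b) Singular values.} We have $s_n=|k_n|$ and $|k_{n+1}/k_n|^2=1+t^2/(n+\frac12)^2>1$. The indices $n$ and $-1-n$ give the same factor, so $|k_n|$ is strictly increasing with finite positive limits, and by the product $\cosh\pi t=\prod_{n\ge0}\bigl(1+t^2/(n+\tfrac12)^2\bigr)$ the ratio of the limits is
\[
\frac{\lim_{n\to+\infty}|k_n|}{\lim_{n\to-\infty}|k_n|}=\prod_{n\ge0}\Bigl(1+\frac{t^2}{(n+\frac12)^2}\Bigr)=\cosh\pi t .
\]
In particular $k_0$ can be chosen such that $\sup_n|k_n|=s$, and then $\inf_n|k_n|=s/\cosh\pi t$. So $K$ is bounded and invertible.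

\emph{(a) Covariance.} Lemma~\ref{lem:intertwine} with $\lambda=\frac12$ and $\mu=\frac12+it$ has the recursion $k_{n+1}/k_n=(n+\frac12-it)/(n+\frac12)$, which is \eqref{eq:recA}. By \eqref{eq:twist} it yields \eqref{eq:KMW}, first on $C^\infty(\mathbb T)$ and then, all operators being bounded, on $L^2(\mathbb T)$. Furthermore, \eqref{eq:cocycle} with $\kappa=it$ says that
\begin{equation}\label{eq:move}
V_\psi M_{\psi(w)}=q(w)\,M_wM_\beta^{-1}V_\psi,\qquad W_\psi M_{\psi(w)}=q(w)\,M_wM_\beta^{-1}W_\psi .
\end{equation}
The scalar $q(w)$ cancels in the following computation: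
\begin{align}
V_\psi\,\Theta(\psi(w))\,W_\psi^{-1}&=(V_\psi M_{\psi(w)})\,K\,(W_\psi M_{\psi(w)})^{-1}\notag\\
&=M_w\,(M_\beta^{-1}V_\psi)\,K\,(M_\beta^{-1}W_\psi)^{-1}M_w^{-1}\notag\\
&=M_wKM_w^{-1}=\Theta(w),\label{eq:covproof}
\end{align}
where \eqref{eq:KMW} was used in the last line.

\emph{(c) First derivative.} The coefficient of $w$ in $M_wKM_w^{-1}$ is given by \eqref{eq:Theta1}: $\Theta'(0)e_n=-it(k_n-k_{n-1})e_{n-1}$. This is nonzero since $|k_n|\ne|k_{n-1}|$.

Since $s\le1$, Proposition~\ref{prop:criterion} gives all assertions of the theorem. \qed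

\section{A four-parameter family}\label{sec:family}

Only $\lambda=\frac12$, $\mu=\frac12+it$ have been used so far. The mechanism is more general: one needs two families of unitaries $W_\psi,V_\psi$ which, after the same twist by $M_\beta^{-1}$, become $R_{\lambda,\mu}$ and $R_{1-\mu,1-\lambda}$ up to a common scalar. Other unitary representations, including ones whose invariant norm is not that of $L^2(\mathbb T)$, therefore lead to more examples. Let
\begin{equation}\label{eq:param}
\rho\in[0,1),\qquad d=\operatorname{dist}(\rho,\mathbb Z)\le\tfrac12,\qquad A,B\in(-d^2,\infty),\quad A\neq B .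
\end{equation}
Let $a=\sqrt A$, meaning $a\ge0$, or $a=i\gamma$ with $0<\gamma<d$; similarly let $b=\sqrt B$, with $b=i\delta$, $0<\delta<d$, if $B<0$. If $\rho=0$, then $d=0$ and so $A,B>0$. The bound $-d^2$ serves to make all numbers $(n+\rho)^2+A$ and $(n+\rho)^2+B$ positive.

\subsection*{The spaces and the unitaries}
Fix $\rho$. For real $a$ put $\mathcal H_a=L^2(\mathbb T)$. For $a=i\gamma$ with $-d<\gamma<d$ let $\mathcal H_a$ be the completion of $C^\infty(\mathbb T)$ in the norm
\[
\|f\|^2=\sum_nh_n|\hat f(n)|^2,\qquad h_0=1,\quad\frac{h_{n+1}}{h_n}=\frac{n+\rho+\gamma}{n+\rho-\gamma} .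
\]
The quotients are positive because $|n+\rho|\ge d>|\gamma|$. They are $1+2\gamma/n+O(n^{-2})$ as $n\to\pm\infty$; summing their logarithms from $0$ in either direction gives $\log h_n=2\gamma\log|n|+O(1)$, that is, $h_n\asymp(1+|n|)^{2\gamma}$. For $\gamma=0$ both definitions give $L^2(\mathbb T)$.

\begin{lemma}\label{lem:unitary}
For $a\in\mathbb R$, or $a=i\gamma$ with $-d<\gamma<d$, the operator $R_{\rho+ia,\,1-\rho+ia}(\psi)$ extends to a unitary operator on $\mathcal H_a$.
\end{lemma}

\begin{proof}
For real $a$ the multiplier is $(1-r)^{1/2+ia}|p|^{-2ia}p^{-\rho}\,\bar p^{\,\rho-1}$, whose modulus is $(1-r)^{1/2}|p|^{-1}=|\psi'|^{1/2}$, since $|p^{-\rho}\bar p^{\,\rho}|=1$.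

For $a=i\gamma$ put $\lambda=\rho-\gamma$, $\mu=1-\rho-\gamma$, which are real and not integers, and $H=\operatorname{diag}(h_n)$. The recursion \eqref{eq:rec} is exactly that of $h_n$, so $HR_{\lambda,\mu}(\psi)=R_{1-\mu,1-\lambda}(\psi)H$ by Lemma~\ref{lem:intertwine}. The multiplier of $R_{\lambda,\mu}(\psi)$ times the conjugate of that of $R_{1-\mu,1-\lambda}(\psi)$ is
\[
(1-r)\cdot p^{-\lambda}\,\bar p^{\,-\mu}\cdot\bar p^{\,-(1-\mu)}\,p^{-(1-\lambda)}=(1-r)|p|^{-2}=|\psi'| ,
\]
so $\langle R_{1-\mu,1-\lambda}(\psi)g,R_{\lambda,\mu}(\psi)f\rangle_{L^2}=\langle g,f\rangle_{L^2}$ for $f,g\in C^\infty(\mathbb T)$. With $g=Hf$,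
\[
\langle HR_{\lambda,\mu}(\psi)f,R_{\lambda,\mu}(\psi)f\rangle_{L^2}=\langle R_{1-\mu,1-\lambda}(\psi)Hf,R_{\lambda,\mu}(\psi)f\rangle_{L^2}=\langle Hf,f\rangle_{L^2},
\]
that is, $R_{\lambda,\mu}(\psi)$ preserves the norm of $\mathcal H_a$.

In both cases $R_{\rho+ia,\,1-\rho+ia}(\psi)$ is isometric for the norm of $\mathcal H_a$ and maps the dense subspace $C^\infty(\mathbb T)$ onto itself, because its multiplier is smooth and has no zeros.
\end{proof}

\subsection*{The functions}
For parameters as in \eqref{eq:param} put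
\[
W_\psi=R_{\rho+ia,\,1-\rho+ia}(\psi)\ \text{on }\mathcal H_a,\qquad V_\psi=R_{\rho-ib,\,1-\rho-ib}(\psi)\ \text{on }\mathcal H_{-b} ,
\]
both unitary by Lemma~\ref{lem:unitary}. Let $M_w$ be multiplication by $(1-w\bar u)^\kappa$ with $\kappa=i(b-a)$, let
\begin{equation}\label{eq:recB}
Ke_n=k_ne_n,\qquad\frac{k_{n+1}}{k_n}=\frac{n+\rho-ib}{n+\rho+ia},\qquad k_0>0,
\end{equation}
and put $\Theta(w)=M_wKM_w^{-1}:\mathcal H_a\to\mathcal H_{-b}$. The numerators and denominators in \eqref{eq:recB} do not vanish, by \eqref{eq:param}.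

\emph{Analyticity of $M_w$.} On each of our spaces multiplication by $\bar u^j$, $j\geq 0$, has norm $O((1+j)^{1/2})$, because $(1+|n-j|)/(1+|n|)$ and its reciprocal are at most $1+j$ and $2|\gamma|<1$. The $j$-th coefficient of $(1-x)^{\pm\kappa}$ is $(z)_j/j!$ with $z=\mp\kappa$; it grows at most polynomially in $j$, because $|(z)_j/j!|\le\prod_{i=1}^j(1+|z-1|/i)$. So the power series of $M_w$ and $M_w^{-1}$ converge in operator norm, and both are analytic in $w\in\mathbb D$.

\emph{Singular values.} Let $s_n=|k_n|\,\|e_n\|_{\mathcal H_{-b}}/\|e_n\|_{\mathcal H_a}$. In all cases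
\begin{equation}\label{eq:sn}
\frac{s_{n+1}^2}{s_n^2}=\frac{(n+\rho)^2+B}{(n+\rho)^2+A} .
\end{equation}
Indeed, for real $a$ and $b$ this is $|k_{n+1}/k_n|^2$. If $a=i\gamma$, the denominator of $|k_{n+1}/k_n|^2$ is $|n+\rho-\gamma|^2$, and the norm of the source contributes the factor $h_n/h_{n+1}$; together they give
\[
\frac1{(n+\rho-\gamma)^2}\cdot\frac{n+\rho-\gamma}{n+\rho+\gamma}=\frac1{(n+\rho)^2-\gamma^2}=\frac1{(n+\rho)^2+A}.
\]
If $b=i\delta$, the numerator of $|k_{n+1}/k_n|^2$ is $(n+\rho+\delta)^2$, and the target $\mathcal H_{-b}$, for which $\gamma$ is replaced by $-\delta$, contributes $\frac{n+\rho-\delta}{n+\rho+\delta}$; together they give $(n+\rho)^2-\delta^2=(n+\rho)^2+B$.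

The right side of \eqref{eq:sn} is $1+(B-A)/((n+\rho)^2+A)$. So $(s_n)$ is strictly monotone, increasing if and only if $B>A$, with finite positive limits $s_\pm$ at $\pm\infty$. By the sine product, $\sin\pi z=\lim_NC_N\prod_{|n|\le N}(z+n)$ with $C_N$ independent of $z$; applying this to $z=\rho\pm ib$ and $z=\rho\pm ia$ gives
\[
\frac{s_+^2}{s_-^2}=\prod_{n\in\mathbb Z}\frac{(n+\rho+ib)(n+\rho-ib)}{(n+\rho+ia)(n+\rho-ia)}
=\frac{\sin\pi(\rho+ib)\,\sin\pi(\rho-ib)}{\sin\pi(\rho+ia)\,\sin\pi(\rho-ia)}
=\frac{\cosh2\pi b-\cos2\pi\rho}{\cosh2\pi a-\cos2\pi\rho} .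
\]
Thus $K$ is bounded and invertible, and $s=\max(s_+,s_-)=\|K\|$ can be prescribed by the choice of $k_0$. We write $\Theta=\Theta_{\rho,A,B,s}$.

\begin{theorem}\label{thm:B}
Let $\rho,A,B$ be as in \eqref{eq:param} and $s>0$. The function $\Theta=\Theta_{\rho,A,B,s}$ satisfies $\|\Theta(w)\|=s$ and $\|\Theta(w)^{-1}\|=1/\min(s_+,s_-)$ for all $w\in\mathbb D$. It is purely contractive if and only if $s\le1$. For $0<s\le1$ it is, up to coincidence, the characteristic function of an irreducible homogeneous $C_{11}$ contraction $T(\rho,A,B,s)$ which is similar to a unitary operator and has non-constant characteristic function. Different parameters $(\rho,A,B,s)$ give unitarily inequivalent operators.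
\end{theorem}

\begin{proof}
We verify the hypotheses of Proposition~\ref{prop:criterion} with $e'_n=e_n$. Hypothesis (b) has just been shown.

(a) Put $\lambda=\rho+ia$ and $\mu=1-\rho+ib$; by \eqref{eq:param} neither is an integer. Then $1-\mu=\rho-ib$ and $1-\lambda=1-\rho-ia$, and \eqref{eq:recB} is \eqref{eq:rec}. Recall that $M_\beta$ multiplies by $\bar p^{\,\kappa}$. The multipliers of $M_\beta^{-1}W_\psi$ and $M_\beta^{-1}V_\psi$ are, since $-\kappa-ia=-ib$ and $-\kappa+ib=ia$,
\[
(1-r)^{\frac12+ia}\,p^{-\rho-ia}\,\bar p^{\,-1+\rho-ib}\qquad\text{and}\qquad(1-r)^{\frac12-ib}\,p^{-\rho+ib}\,\bar p^{\,-1+\rho+ia} .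
\]
Comparing with the definition of $R_{\lambda,\mu}$, and noting that $\frac12+ia+\frac\kappa2=\frac{\lambda+\mu}2$ and $\frac12-ib+\frac\kappa2=1-\frac{\lambda+\mu}2$, we get
\[
R_{\lambda,\mu}(\psi)=(1-r)^{\kappa/2}M_\beta^{-1}W_\psi,\qquad R_{1-\mu,1-\lambda}(\psi)=(1-r)^{\kappa/2}M_\beta^{-1}V_\psi .
\]
So Lemma~\ref{lem:intertwine} gives $KM_\beta^{-1}W_\psi=M_\beta^{-1}V_\psi K$ on $C^\infty(\mathbb T)$, hence on $\mathcal H_a$. Lemma~\ref{lem:cocycle}, with the present $\kappa$, gives \eqref{eq:move}, again first on $C^\infty(\mathbb T)$ and then by continuity, and the computation \eqref{eq:covproof} applies word for word.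

(c) From $(1-w\bar u)^\kappa=1-\kappa w\bar u+O(w^2)$ we get $\Theta'(0)e_n=-\kappa(k_n-k_{n-1})e_{n-1}$. Here $\kappa\ne0$ since $a\neq b$, and $k_n=k_{n-1}$ would mean $b=-a$, hence $A=B$.

The proposition now gives everything except the last assertion.

\emph{Inequivalence.} By (F2) we have to recover $(\rho,A,B,s)$ from the coincidence class of $\Theta$. Coincidence preserves the set $\{s_n\}$ of singular values of $\Theta(0)$, hence $s$. It also preserves the sign of $B-A$: the operator $\Theta'(0)$ maps the right singular line of $\Theta(0)$ for $s_n$ to the left singular line for $s_{n-1}$, which is the next smaller singular value if $B>A$ and the next larger one if $B<A$. Suppose that $\Theta_{\rho,A,B,s}$ and $\Theta_{\rho',A',B',s'}$ coincide. Their sequences are strictly monotone in the same direction and have the same range, so $s'_n=s_{n+m}$ for some $m\in\mathbb Z$ and all $n$. Subtracting $1$ in \eqref{eq:sn} for both, we obtain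
\[
(B'-A')\bigl((n+m+\rho)^2+A\bigr)=(B-A)\bigl((n+\rho')^2+A'\bigr)\qquad(n\in\mathbb Z).
\]
This is an identity of polynomials in $n$. Comparing coefficients, $B'-A'=B-A\ne0$, then $\rho'=\rho+m$, so $m=0$ and $\rho'=\rho$ because both lie in $[0,1)$, and finally $A'=A$ and $B'=B$.
\end{proof}

If we allowed $A=B$, then $\kappa=0$ and $\Theta=K$ would be constant, with all $s_n$ equal by \eqref{eq:sn}.

\begin{remark}\label{rem:A}
Up to coincidence, Theorem~\ref{thm:A} is the case $\rho=\frac12$, $A=0$, $B=t^2$. For $t>0$ this holds by definition, as $b=t$. For $t<0$ let $L=\operatorname{diag}(l_n)$ with $l_0=1$ and $l_{n+1}/l_n=(n+\frac12+i|t|)/(n+\frac12-i|t|)$, which has modulus $1$; so $L$ is unitary. Indicate the dependence on $t$ by a superscript, with $s$ fixed. Lemma~\ref{lem:intertwine} with $\lambda=\mu=\frac12-i|t|$ gives $LV^{|t|}_\psi=V^t_\psi L$, and $LK^{|t|}=K^t$ by \eqref{eq:recA}. Hence, by \eqref{eq:cov} at $w=0$, $\Theta^t(\psi(0))=(V_\psi^t)^{-1}K^tW_\psi=L(V_\psi^{|t|})^{-1}K^{|t|}W_\psi=L\,\Theta^{|t|}(\psi(0))$ for all $\psi$,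 so $\Theta^t=L\Theta^{|t|}$.
\end{remark}

\section{Irreducible associated representations}\label{sec:irreducible}

In Section~\ref{sec:search} the value $\Theta(0)$ was forced, up to a scalar, by the holomorphy of $\Theta$ once the unitaries were chosen. We now turn this observation into a classification.

\subsection*{The universal cover}
Let $\tilde G$ be the universal cover of $\text{M\"ob}$, with elements $g=(\tau,\beta)\in\mathbb R\times\mathbb D$ lying over $\psi_g=\varphi_{\alpha,\beta}$, $\alpha=e^{i\tau}$. It acts on $\mathbb D$ by $g\cdot w=\psi_g(w)$. Let $k_\tau=(\tau,0)$. For $\eta\in\mathbb T$ let $X_\eta$ be the generator of the one-parameter group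
\[
\exp(yX_\eta)=(0,\eta\tanh y):\quad z\mapsto\frac{z-\eta\tanh y}{1-\bar\eta z\tanh y}\qquad(y\in\mathbb R),
\]
whose vector field is $-\eta+\bar\eta z^2$. This field depends real-linearly on $\eta$, so we can write $X_\eta=\eta E_++\bar\eta E_-$ with $E_\pm=\frac12(X_1\mp iX_i)$ in the complexified Lie algebra. Conjugation by the rotation $k_\tau$ gives $\mathrm{Ad}(k_\tau)X_\eta=X_{e^{i\tau}\eta}$, that is, $\mathrm{Ad}(k_\tau)E_\pm=e^{\pm i\tau}E_\pm$. A vector $e$ has \emph{weight} $x\in\mathbb R$ in a representation $\pi$ if $\pi(k_\tau)e=e^{i\tau x}e$ for all $\tau$. So $E_+$ raises and $E_-$ lowers weights by $1$.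

\medskip
\noindent\textbf{Cited facts} (Bargmann \cite{Bargmann}, Puk\'anszky \cite{Pukanszky}). Let $\pi$ be a strongly continuous irreducible unitary representation of $\tilde G$. There are a set $I$ of consecutive points of some coset $x_0+\mathbb Z$, an orthonormal basis $(e_x)_{x\in I}$ of smooth vectors $e_x$ of weight $x$, and $A\in\mathbb R$ such that
\begin{equation}\label{eq:structure}
d\pi(E_+)e_x=\xi_xe_{x+1},\quad d\pi(E_-)e_{x+1}=-\bar\xi_xe_x,\quad |\xi_x|^2=(x+\tfrac12)^2+A>0
\end{equation}
whenever $x,x+1\in I$. If $x$ is an upper end of $I$, then $(x+\frac12)^2+A=0$; if $x$ is a lower end, then $(x-\frac12)^2+A=0$. The pair $(I,A)=(I(\pi),A(\pi))$ determines $\pi$ up to unitary equivalence.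

\medskip
Consequently, if $I\ne x_0+\mathbb Z$, then $I$ has an end, which determines $A$, so $I$ alone determines $\pi$. If $I=x_0+\mathbb Z$, then $A>-\operatorname{dist}(x_0+\frac12,\mathbb Z)^2$ by the positivity in \eqref{eq:structure}.

\begin{theorem}\label{thm:D}
Let $T$ be a $C_{11}$ contraction for which there are strongly continuous irreducible unitary representations $\pi$ on $\mathcal D_T$ and $\sigma$ on $\mathcal D_{T^*}$ of $\tilde G$ with
\begin{equation}\label{eq:covD}
\theta_T(g\cdot w)=\sigma(g)\,\theta_T(w)\,\pi(g)^{-1}\qquad(g\in\tilde G,\ w\in\mathbb D).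
\end{equation}
Then either $\theta_T$ is a constant multiple of a constant unitary, or $T$ is unitarily equivalent to exactly one operator $T(\rho,A,B,s)$ of Theorem~\ref{thm:B}. Conversely, every $T(\rho,A,B,s)$ admits such irreducible $\pi,\sigma$.
\end{theorem}

The proof has two halves. We first identify the representations that belong to Theorem~\ref{thm:B}, and then show that, for given $\pi$ and $\sigma$, \eqref{eq:covD} has at most one suitable solution up to a scalar.

\subsection*{The representations behind Theorem \ref{thm:B}}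
We begin with the converse. It suffices to find representations on $\mathcal H_a$ and $\mathcal H_{-b}$ with \eqref{eq:covD} for $\Theta=\Theta_{\rho,A,B,s}$, since they can be transported by the unitaries of the coincidence. The operators $W_\psi,V_\psi$ depend on $\psi\in\text{M\"ob}$ and need not be multiplicative in $\psi$; a logarithm of $\psi'$, available on $\tilde G$, repairs this. For $g=(\tau,\beta)$ put
\[
\log\psi_g'(u)=i\tau+\log(1-r)-2\log(1-\bar\beta u)\qquad(u\in\mathbb T).
\]
The chain rule $\log\psi'_{g_1g_2}=(\log\psi'_{g_1})\circ\psi_{g_2}+\log\psi'_{g_2}$ holds because both sides are continuous on the connected space of all $(g_1,g_2,u)$, have the same exponential, and vanish at $g_1=g_2=(0,0)$. Hence the operators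
\[
S_{\lambda,\mu}(g)f=\exp\bigl(\tfrac\lambda2\log\psi'_g+\tfrac\mu2\overline{\log\psi'_g}\bigr)\,f\circ\psi_g=e^{i\tau(\lambda-\mu)/2}R_{\lambda,\mu}(\psi_g)f
\]
satisfy $S_{\lambda,\mu}(g_1g_2)=S_{\lambda,\mu}(g_2)S_{\lambda,\mu}(g_1)$. For $W$ as well as for $V$ we have $(\lambda-\mu)/2=\rho-\frac12$. Therefore
\[
\pi(g)=\bigl(e^{i\tau(\rho-\frac12)}W_{\psi_g}\bigr)^{-1},\qquad\sigma(g)=\bigl(e^{i\tau(\rho-\frac12)}V_{\psi_g}\bigr)^{-1}
\]
are unitary representations of $\tilde G$ on $\mathcal H_a$ and $\mathcal H_{-b}$. They are strongly continuous: for $f\in C^\infty(\mathbb T)$ the maps $g\mapsto\pi(g)f$ and $g\mapsto\sigma(g)f$ are continuous even in $C^\infty(\mathbb T)$, and $C^\infty(\mathbb T)$ is dense. Since the two phases cancel, $V_\psi\Theta(\psi(w))=\Theta(w)W_\psi$ becomes \eqref{eq:covD}.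

Now $W_{\psi_{k_\tau}}e_n=e^{i\tau n}e_n$, so $e_n$ has $\pi$-weight $-(n+\rho-\frac12)$. Moreover $\pi(\exp yX_\eta)=S_{\lambda,\mu}(\exp(-yX_\eta))$ with $\lambda=\rho+ia$, $\mu=1-\rho+ia$, and $\exp(-yX_\eta)$ has $\tau=0$ and $\beta=-\eta\tanh y$. So \eqref{eq:first} yields
\[
d\pi(E_+)e_n=(n-1+\rho-ia)\,e_{n-1},\qquad d\pi(E_-)e_n=-(n+\rho+ia)\,e_{n+1}.
\]
All these coefficients are nonzero, by \eqref{eq:param}. Let $N\ne0$ be a closed invariant subspace. The weights are distinct points of one coset of $\mathbb Z$, and for a weight $x$ the projection onto the vectors of weight $x$ is the average of $e^{-i\tau x}\pi(k_\tau)$ over $\tau\in[0,2\pi]$, so $N$ contains some $e_n$. Since $N$ also contains limits of difference quotients of $\pi(\exp yX_\eta)e_n$, it contains $d\pi(E_\pm)e_n$ and hence, inductively, all $e_m$. So $\pi$ is irreducible, with $I(\pi)=(\frac12-\rho)+\mathbb Z$. Finally,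
\[
d\pi(E_-)\,d\pi(E_+)\,e_{n+1}=-(n+\rho-ia)(n+\rho+ia)\,e_{n+1}=-\bigl((n+\rho)^2+A\bigr)e_{n+1},
\]
and the weight $x$ of $e_{n+1}$ satisfies $x+\frac12=-(n+\rho)$. By \eqref{eq:structure} the left side equals $-|\xi_x|^2e_{n+1}$, so $A(\pi)=A$.

The representation $\sigma$ arises in the same way with $a$ replaced by $-b$. So it is irreducible, with $I(\sigma)=(\frac12-\rho)+\mathbb Z$ and $A(\sigma)=B$. This proves the converse part of Theorem~\ref{thm:D}.

\subsection*{Uniqueness of the solution for given representations}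

\begin{lemma}\label{lem:unique}
Let $\pi,\sigma$ be strongly continuous irreducible unitary representations of $\tilde G$, and let $\theta$ be an analytic operator-valued function on $\mathbb D$ that satisfies \eqref{eq:covD} (with $\theta$ in place of $\theta_T$) and for which $\theta(0)$ is injective with dense range. Then $I(\pi)=I(\sigma)$, and any two such $\theta$ for the same $(\pi,\sigma)$ are proportional.
\end{lemma}

\begin{proof}
Let $(e_x)$ and $(e'_x)$ be the bases \eqref{eq:structure} for $\pi$ and $\sigma$. By \eqref{eq:covD} with $g=k_\tau$ and $w=0$, $\theta(0)\pi(k_\tau)=\sigma(k_\tau)\theta(0)$. So $\theta(0)e_x$, which is nonzero by injectivity, has $\sigma$-weight $x$. The weight spaces of $\sigma$ are one-dimensional; hence $x\in I(\sigma)$ and $\theta(0)e_x=k_xe'_x$ with $k_x\ne0$. A point $x\in I(\sigma)\setminus I(\pi)$ would give a vector $e'_x$ orthogonal to the range of $\theta(0)$. So $I(\pi)=I(\sigma)=I$.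

For $X$ in the Lie algebra let $v(X)\in\mathbb C$ be the derivative of $\exp(yX)\cdot0$ at $y=0$. By \eqref{eq:covD}, for $x,x'\in I$,
\[
\langle\theta(\exp(yX)\cdot0)\,e_x,e'_{x'}\rangle=\langle\theta(0)\,\pi(\exp(-yX))\,e_x,\ \sigma(\exp(-yX))\,e'_{x'}\rangle .
\]
We differentiate at $y=0$. On the left we use that $\theta$ is \emph{holomorphic}, so that no derivative with respect to $\bar w$ appears; on the right we use that $d\sigma(X)$ is skew-symmetric and that $\theta(0)e_x=k_xe'_x$ is a smooth vector:
\[
v(X)\,\langle\theta'(0)e_x,e'_{x'}\rangle=\langle d\sigma(X)\theta(0)e_x-\theta(0)d\pi(X)e_x,\ e'_{x'}\rangle .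
\]
Both sides are real-linear in $X$, so the identity extends complex-linearly to the complexified Lie algebra. From $v(X_\eta)=-\eta$ we get $v(E_+)=-1$ and $v(E_-)=0$. Taking $X=E_-$, we obtain
\[
d\sigma(E_-)\,\theta(0)=\theta(0)\,d\pi(E_-)\quad\text{on weight vectors.}
\]
Applied to $e_{x+1}$, this reads $\overline{\xi_x(\sigma)}\,k_{x+1}=\overline{\xi_x(\pi)}\,k_x$ whenever $x,x+1\in I$. No $\xi_x$ vanishes and $I$ consists of consecutive points, so $(k_x)_{x\in I}$, and with it $\theta(0)$, is determined by $(\pi,\sigma)$ up to a scalar. By \eqref{eq:covD} and transitivity, $\theta(g\cdot0)=\sigma(g)\theta(0)\pi(g)^{-1}$ is then determined on all of $\mathbb D$ up to the same scalar.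
\end{proof}

\subsection*{End of the proof of Theorem \ref{thm:D}}
Let $T,\pi,\sigma$ be as in the theorem. By Lemma~\ref{lem:outer}(i), $\theta=\theta_T$ satisfies the hypotheses of Lemma~\ref{lem:unique}; in particular $I(\pi)=I(\sigma)=I$.

Suppose first that $I\ne x_0+\mathbb Z$, or that $I=x_0+\mathbb Z$ and $A(\pi)=A(\sigma)$. In both cases $\pi$ and $\sigma$ are equivalent, $\sigma(g)=U\pi(g)U^{-1}$ with a unitary $U$. The constant function $U$ satisfies \eqref{eq:covD}, so $\theta=cU$ for a scalar $c$ by Lemma~\ref{lem:unique}.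

Now let $I=x_0+\mathbb Z$ and $A=A(\pi)\ne B=A(\sigma)$. Let $\rho\in[0,1)$ with $\rho\equiv\frac12-x_0$ modulo $1$. Then $\operatorname{dist}(\rho,\mathbb Z)=\operatorname{dist}(x_0+\frac12,\mathbb Z)$, so $A$ and $B$ are admissible in \eqref{eq:param}. The representations found above for $\Theta_{\rho,A,B,1}$ have the same $I$ and the parameters $A$ and $B$. So they are equivalent to $\pi$ and $\sigma$ via unitaries $U_1$ and $U_2$, and $U_2\,\Theta_{\rho,A,B,1}\,U_1^{-1}$ solves \eqref{eq:covD} for $(\pi,\sigma)$. Its value at $0$ is invertible. By Lemma~\ref{lem:unique}, $\theta=c\,U_2\,\Theta_{\rho,A,B,1}\,U_1^{-1}$ with a scalar $c\ne0$. Absorbing the phase of $c$ in a unitary, we see that $\theta$ coincides with $|c|\,\Theta_{\rho,A,B,1}=\Theta_{\rho,A,B,|c|}$, where $|c|=\|\theta(0)\|\le1$. By (F2), $T$ is unitarily equivalent to $T(\rho,A,B,|c|)$, and the parameters are unique by Theorem~\ref{thm:B}. \qed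

\begin{thebibliography}{9}

\bibitem{Bargmann}
V. Bargmann, Ann. of Math. \textbf{48} (1947).

\bibitem{survey}
\emph{Homogeneous operators and projective representations of the M\"obius group: A survey},
\texttt{http://repository.ias.ac.in/1017/1/335.pdf}.

\bibitem{Pukanszky}
L. Puk\'anszky, Math. Ann. \textbf{156} (1964).

\bibitem{NF}
Sz.-Nagy, Foias, Bercovici, K\'erchy, \emph{Harmonic Analysis of Operators on Hilbert Space}, 2nd ed.

\end{thebibliography}

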